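# Normal extensions of Putinar's matricial models of rank two

## 1. A block shift with one parameter

Let $S$ be the unilateral shift on $\ell^2(\mathbb N_0)$. It is not normal: $S^*S-SS^*$ is the projection onto the first basis vector. But $S$ is the restriction to an invariant subspace of the bilateral shift, which is normal. The recipe is simple: prolong the pattern to the left, and the defect at the left end disappears.

We try this with $2\times2$ blocks. Let $T$ be a bounded operator on $H_0\oplus H_1\oplus\cdots$ with diagonal blocks $B_n\in B(H_n)$, blocks $A_n\in B(H_n,H_{n+1})$ just below the diagonal, and zeros elsewhere. Write $[X^*,X]=X^*X-XX^*$. Multiplying out $T^*T$ and $TT^*$ gives, with $A_{-1}:=0$,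
$$[T^*,T]_{n,n}=[B_n^*,B_n]+A_n^*A_n-A_{n-1}A_{n-1}^*,\qquad [T^*,T]_{n,n+1}=A_n^*B_{n+1}-B_nA_n^*. \tag{1}$$
The entry $(n+1,n)$ is the adjoint of the entry $(n,n+1)$, and all entries two or more places off the diagonal vanish. The same formulas hold if $n$ runs over $\mathbb Z$.

For $0<\rho<\frac52$ take
$$B(\rho)=\begin{pmatrix}0&\sqrt\rho\\ 1/\sqrt\rho&0\end{pmatrix},\qquad A(\rho)=\begin{pmatrix}0&\sqrt{\tfrac52-\rho}\\ \sqrt\rho&0\end{pmatrix}.$$
By hand, $B^*B=\operatorname{diag}(\rho^{-1},\rho)$, $BB^*=\operatorname{diag}(\rho,\rho^{-1})$, $A^*A=\operatorname{diag}(\rho,\frac52-\rho)$ and $AA^*=\operatorname{diag}(\frac52-\rho,\rho)$. Hence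
$$[B^*,B]+A^*A=C(\rho):=\operatorname{diag}\big(\rho^{-1},\ \tfrac52-\rho^{-1}\big). \tag{2}$$
Now let $B_n=B(\rho_n)$ and $A_n=A(\rho_n)$, and ask that $[T^*,T]$ live on $H_0$ only. The diagonal entry $(n+1,n+1)$ vanishes when $C(\rho_{n+1})=A_nA_n^*=\operatorname{diag}(\frac52-\rho_n,\rho_n)$, that is, when
$$\rho_{n+1}=\varphi(\rho_n),\qquad \varphi(\rho)=\frac1{\frac52-\rho}. \tag{3}$$
The off-diagonal entries then vanish too, since $\rho_{n+1}^{1/2}=(\frac52-\rho_n)^{-1/2}$:
$$A_n^*B_{n+1}=\begin{pmatrix}0&\sqrt{\rho_n}\\ \sqrt{\frac52-\rho_n}&0\end{pmatrix}\begin{pmatrix}0&\frac1{\sqrt{5/2-\rho_n}}\\ \sqrt{\frac52-\rho_n}&0\end{pmatrix}=\operatorname{diag}\Big(\sqrt{\rho_n}\sqrt{\tfrac52-\rho_n},\,1\Big)=B_nA_n^*. \tag{4}$$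
So the whole operator is encoded in one orbit of $\varphi$. The map $\varphi$ is increasing on $(0,\frac52)$, and
$$\varphi(\rho)-\rho=\frac{(\rho-\frac12)(\rho-2)}{\frac52-\rho},$$
so its fixed points are $\frac12$ and $2$. It moves points of $(0,\frac12)$ to the right without passing $\frac12$, and it maps $(\frac12,2)$ onto itself, moving points to the left. Its inverse is $\rho\mapsto\frac52-\rho^{-1}$. Try three starting values.

*$\rho_0=\frac12$.* The orbit is constant. Repeating the same blocks over $n\in\mathbb Z$ gives a bounded operator all of whose entries (1) vanish. It is normal, and $T$ is its restriction to $\bigoplus_{n\ge0}H_n$.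

*$\rho_0=1$.* Forward we get $1,\frac23,\frac6{11},\dots$, decreasing to $\frac12$. Backward we get $1,\frac32,\frac{11}6,\dots$, increasing to $2$. All $\rho_n$ $(n\in\mathbb Z)$ lie in $(\frac12,2)$, so the two-sided operator is again bounded and normal, and $T$ is its restriction.

*$\rho_0=\frac49$.* Forward we get $\frac49,\frac{18}{37},\dots$, increasing and staying below $\frac12$: a perfectly good operator $T$. Here $C(\frac49)=\operatorname{diag}(\frac94,\frac14)$ is positive. Backward, $\rho_{-1}=\frac52-\frac94=\frac14$, and the blocks $B(\frac14),A(\frac14)$ exist. For the next step to the left we need $A_{-2}A_{-2}^*=C(\frac14)=\operatorname{diag}(4,-\frac32)$. This matrix has a negative eigenvalue, and no $A_{-2}$ exists.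

So the recipe breaks, two steps to the left of where we started. Breaking a recipe is not a proof, because a normal extension of $T$ might look quite different. Does this $T$ have a normal extension? And what separates it from the first two examples?

## 2. Putinar's models and the subnormality conjecture

A bounded operator $T$ is **hyponormal** if $[T^*,T]\ge0$. It is **subnormal** if it has a bounded normal extension, that is, if it is the restriction of a bounded normal operator to an invariant subspace. It is **pure** if it has no nonzero reducing subspace on which it is normal. We write $X\ge0$ for positive semidefinite and $X>0$ for positive and invertible.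

Let $Z=\begin{pmatrix}T&E\\0&Q\end{pmatrix}$ be a normal extension of $T$. Comparing the first column of $Z^*Z$ with that of $ZZ^*$ gives
$$[T^*,T]=EE^*,\qquad E^*T=QE^*. \tag{5}$$
Hence every subnormal operator is hyponormal. Moreover $\ker[T^*,T]=\ker EE^*=\ker E^*$, and by the second identity this kernel is $T$-invariant. So *for a subnormal $T$ the kernel of the self-commutator is invariant under $T$*.

**Definition.** Let $H_0,H_1,\dots$ be Hilbert spaces with $\dim H_0=2$, let $B_n\in B(H_n)$ and $A_n\in B(H_n,H_{n+1})$ with $\operatorname{ran}A_n=H_{n+1}$ and $\sup_n(\|A_n\|+\|B_n\|)<\infty$, and let $T$ be the lower bidiagonal operator with diagonal $(B_n)$ and subdiagonal $(A_n)$. Then $T$ is a *Putinar's matricial model of rank two* if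
$$\begin{cases}[T^*,T]=([B_0^*,B_0]+A_0^*A_0)\oplus0_\infty,\\ [B_{n+1}^*,B_{n+1}]+A_{n+1}^*A_{n+1}=A_nA_n^*&(n\ge0),\\ A_n^*B_{n+1}=B_nA_n^*&(n\ge0),\end{cases}\tag{6}$$
and $C:=[B_0^*,B_0]+A_0^*A_0$ is a positive operator of rank two on $H_0$.

By (1), the first line of (6) follows from the other two. Since $\dim H_0=2$, rank two means $C>0$. For $\frac25<\rho_0\le2$ the operators of Section 1 are examples: the orbit then stays in $(\frac25,2]$, so the blocks are bounded and the $A_n$ invertible, and $C(\rho_0)>0$ because $\rho_0>\frac25$.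

The text "Fredholm and Weyl Theory" (http://www.math.snu.ac.kr/~wylee/Lecture%20notes%20in%20math/Fredholm%20and%20Weyl%20theory%20(1).pdf) is the source of our problem. The background is this: if $T$ is pure hyponormal, $\operatorname{rank}[T^*,T]=2$ and $\ker[T^*,T]$ is $T$-invariant, then $T$ is subnormal or $T$ is a Putinar's matricial model of rank two. The conjecture reads:

**Conjecture.** The Putinar's matricial model of rank two is subnormal.

## 3. The first step to the left is forced

In Section 1 the left neighbor was one that fitted the pattern. The next lemma says that, up to unitary equivalence, *every* normal extension contains it. This turns the breakdown of the recipe into a proof.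

**Lemma 1.** Let $T$ be a rank-two Putinar model that is subnormal. Put, on $H_{-1}:=H_0$,
$$A_{-1}:=C^{1/2},\qquad B_{-1}:=C^{1/2}B_0C^{-1/2},\qquad C_{-1}:=C+[B_{-1}^*,B_{-1}].$$
Let $\hat T$ be the lower bidiagonal operator on $H_{-1}\oplus H_0\oplus H_1\oplus\cdots$ with diagonal $(B_{-1},B_0,\dots)$ and subdiagonal $(A_{-1},A_0,\dots)$. Then $\hat T$ is subnormal, $[\hat T^*,\hat T]=C_{-1}\oplus0$, $C_{-1}\ge0$, and $\ker C_{-1}$ is invariant under $B_{-1}$.

**Step 1: find $\hat T$ inside the normal extension.** Let $Z$ be a normal extension on $H\oplus K'$ as in (5), with $H=\bigoplus_{n\ge0}H_n$. Since $EE^*=C\oplus0$, we have $\|E^*h\|^2=\langle EE^*h,h\rangle=0$ for $h\perp H_0$, so $E^*$ vanishes on $H_0^\perp$. For $h\in H_0$ we have $\|E^*h\|^2=\|C^{1/2}h\|^2$. So $E^*|_{H_0}=VC^{1/2}$ with $V$ a unitary map of $H_0$ onto the two-dimensional space $M:=\operatorname{ran}E^*$. Taking adjoints, $E|_M=C^{1/2}V^*$, with values in $H_0$.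

For $h\in H_0$ we have $Th=B_0h+A_0h$ with $A_0h\in H_1$, so (5) gives $QE^*h=E^*Th=E^*B_0h$, that is, $QVC^{1/2}=VC^{1/2}B_0$ on $H_0$. Hence $QM\subset M$ and $Q|_M=V\,C^{1/2}B_0C^{-1/2}\,V^*=VB_{-1}V^*$. Therefore $Z(h\oplus m)=(Th+Em)\oplus Qm$ shows that $H\oplus M$ is $Z$-invariant. After identifying $M$ with $H_{-1}$ through $V$, the restriction of $Z$ to $H\oplus M$ has $B_{-1}$ in the new corner and sends $m\in H_{-1}$ to $B_{-1}m+C^{1/2}m$. This is $\hat T$, so $\hat T$ is subnormal.

**Step 2: compute its self-commutator.** Use (1). The diagonal entry at $0$ is $C-A_{-1}A_{-1}^*=0$. The entry $(-1,0)$ is $A_{-1}^*B_0-B_{-1}A_{-1}^*=C^{1/2}B_0-C^{1/2}B_0=0$. The entry $(-1,-1)$ is $[B_{-1}^*,B_{-1}]+A_{-1}^*A_{-1}=C_{-1}$. All other entries vanish by (6). So $[\hat T^*,\hat T]=C_{-1}\oplus0$.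

**Step 3: read off the two necessary conditions.** A subnormal operator is hyponormal, so $C_{-1}\ge0$. By Section 2 the space $\ker C_{-1}\oplus H$ is $\hat T$-invariant. For $f\in\ker C_{-1}$ we have $\hat Tf=B_{-1}f+A_{-1}f$ with $A_{-1}f\in H_0$, so $B_{-1}f\in\ker C_{-1}$. $\square$

**Theorem 1.** Let $H_n=\mathbb C^2$, $\rho_0=\frac49$, $\rho_{n+1}=1/(\frac52-\rho_n)$, $B_n=B(\rho_n)$, $A_n=A(\rho_n)$ $(n\ge0)$. Then $T$ is a Putinar matricial model of rank two, and $T$ is not subnormal. So the conjecture is false.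

**Step 1: $T$ is a model.** By Section 1, $\frac49\le\rho_n<\frac12$ for all $n$, so the blocks are well defined and uniformly bounded and the $A_n$ are invertible. The second line of (6) is (2) with (3), the third line is (4), and $C=\operatorname{diag}(\frac94,\frac14)>0$ has rank two.

**Step 2: $T$ fails the test of Lemma 1.** Here $B_0=\begin{pmatrix}0&2/3\\3/2&0\end{pmatrix}$ and $C^{1/2}=\operatorname{diag}(\frac32,\frac12)$, so $B_{-1}=C^{1/2}B_0C^{-1/2}=\begin{pmatrix}0&2\\1/2&0\end{pmatrix}$. Then $[B_{-1}^*,B_{-1}]=\operatorname{diag}(\frac14-4,\,4-\frac14)$ and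
$$C_{-1}=\operatorname{diag}\big(\tfrac94+\tfrac14-4,\ \tfrac14+4-\tfrac14\big)=\operatorname{diag}(-\tfrac32,4)\not\ge0.$$
By Lemma 1, $T$ is not subnormal. $\blacksquare$

**Remark (truncations).** For $m\ge1$ let $T_m$ be the restriction of a rank-two model $T$ with all $A_n$ invertible to $H_m\oplus H_{m+1}\oplus\cdots$. It is again a rank-two model, with $C_m=A_{m-1}A_{m-1}^*$ in the role of $C$. Write $A_{m-1}=C_m^{1/2}W$ with $W$ unitary. The third line of (6) gives $B_{m-1}=A_{m-1}^*B_m(A_{m-1}^*)^{-1}=W^*\,C_m^{1/2}B_mC_m^{-1/2}\,W$. So the operator $\hat T$ that Lemma 1 attaches to $T_m$ is $T_{m-1}$ up to unitary equivalence. For the $T$ of Theorem 1 this has a striking consequence: if $T_m$ were subnormal, so would be $T_{m-1}$, and finally $T$. Hence every $T_m$ is a non-subnormal model, although it admits $m$ successive hyponormal extensions as in Lemma 1.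

**Remark (why Lemma 1 mentions the kernel).** Take $\rho_0=\varphi(\frac25)=\frac{10}{21}\in(\frac49,\frac12)$. By the computation in the previous remark, with $A(\frac25)$ in the role of $A_{m-1}$, the pair $(B_{-1},C_{-1})$ is unitarily equivalent to $(B(\frac25),C(\frac25))$, and $C(\frac25)=\operatorname{diag}(\frac52,0)\ge0$. Positivity alone does not rule out subnormality. But $\ker C(\frac25)$ is spanned by the second basis vector, and $B(\frac25)$ maps that vector to a nonzero multiple of the first. The kernel is not invariant, so this model is not subnormal either.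

## 4. A quartic polynomial and the criterion $y_0\le R$

We now determine all subnormal rank-two models. Replacing $T$ by $\omega(T-\zeta)$ with $|\omega|=1$ replaces $B_n$ by $\omega(B_n-\zeta)$ and $A_n$ by $\omega A_n$. This preserves (6) and subnormality. Choosing $\zeta$ and then $\omega$, we assume
$$\operatorname{tr}B_0=0,\qquad \lambda^2:=-\det B_0\ge0,\quad\lambda\ge0. \tag{7}$$
With $C=[T^*,T]|_{H_0}$ and $P_0=A_0^*A_0=C-[B_0^*,B_0]$, define
$$t=\operatorname{tr}C,\qquad y_0=\tfrac14(\operatorname{tr}B_0^*B_0-2\lambda^2),\qquad \gamma=\tfrac12\operatorname{tr}(CB_0)=\alpha+i\beta,$$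
$$4k=\operatorname{tr}(CB_0B_0^*)-\det C-t\lambda^2,\qquad e=2\lambda^2-\tfrac t2,\qquad G(y)=2y^2+ey+k,$$
$$L=\tfrac{t^2\lambda^2}4+tk-|\gamma|^2,\qquad N=\lambda^2\beta^2+k^2,\qquad F(y)=G(y)^2+Ly-N. \tag{8}$$
$F$ is a real quartic with leading coefficient $4$, and $F(0)=k^2-N=-\lambda^2\beta^2\le0$. So $F$ has a largest real root $R\ge0$ and a smallest real root $r_0\le0$, and $F>0$ on $(-\infty,r_0)$ and on $(R,\infty)$.

**Theorem 2.** Let $T$ be a rank-two Putinar model, normalized by (7). Either $\dim H_1=1$, and then $T$ is subnormal; or $\dim H_n=2$ for all $n$, and then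
$$T\text{ is subnormal}\iff y_0\le R.$$
If $y_0>R$, then $R$ is a multiple root of $F$, and $\det P_0>\det C$. Conversely, let $B_0,C$ be $2\times2$ matrices with $\operatorname{tr}B_0=0$, $-\det B_0\ge0$, $C>0$, $P_0=C-[B_0^*,B_0]>0$, $R$ a multiple root of $F$, $y_0>R$ and $\det P_0>\det C$. Then $(B_0,C)$ generates a rank-two Putinar model, and this model is not subnormal. In particular, the conjecture holds for every model for which $F$ has no multiple root.

Here "generates" means: $H_n=\mathbb C^2$, $A_n=P_n^{1/2}$, $B_{n+1}=P_n^{-1/2}B_nP_n^{1/2}$, where $P_{n+1}=P_n-[B_{n+1}^*,B_{n+1}]$.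

**The numbers for the family of Section 1.** We have $\lambda=1$, $t=\frac52$, $\gamma=0$, and $\operatorname{tr}(CB_0B_0^*)=1+\frac5{2\rho}-\frac1{\rho^2}=1+\det C$. So $4k=1-t=-\frac32$, independently of $\rho$. Then $e=\frac34$, $L=\frac{25}{16}-\frac{15}{16}=\frac58$, $N=\frac9{64}$, and
$$F(y)=\big(2y^2+\tfrac34y-\tfrac38\big)^2+\tfrac58y-\tfrac9{64}=4y^4+3y^3-\tfrac{15}{16}y^2+\tfrac1{16}y=4y(y+1)\big(y-\tfrac18\big)^2 .$$
So $R=\frac18$ is a double root. Moreover $y_0=\frac14(\rho_0+\rho_0^{-1}-2)$. For $\rho_0=\frac12$ this is $\frac18$, for $\rho_0=1$ it is $0$, and for $\rho_0=\frac49$ it is $\frac{25}{144}>\frac18$, in agreement with what we found.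

## 5. States and their conserved quantities

A step of the model involves square roots of matrices. Iterating them directly is hopeless, so we look for numbers that do not change from step to step.

**Definition.** A *state* is a pair $(B,C)$ of $2\times2$ matrices with $\operatorname{tr}B=0$, $-\det B=\lambda^2\ge0$, $C=C^*$ and $\operatorname{tr}C=t>0$. We put $P=C-[B^*,B]$, so that $\operatorname{tr}P=t$.

For instance, $(B(\rho),C(\rho))$ is a state with $\lambda=1$, $t=\frac52$, $P=\operatorname{diag}(\rho,\frac52-\rho)$. Neither $C$ nor $P$ is required to be positive. Since $t>0$, we have $C>0\iff\det C>0$, and likewise for $P$.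

**Pauli coordinates.** With the Pauli matrices $\sigma=(\sigma_1,\sigma_2,\sigma_3)$ and the bilinear dot product, $(a\cdot\sigma)(b\cdot\sigma)=a\cdot b+i(a\times b)\cdot\sigma$ for $a,b\in\mathbb C^3$. Write
$$B=b\cdot\sigma,\quad b=u+iv\ (u,v\in\mathbb R^3),\qquad C=\tfrac t2+c\cdot\sigma,\qquad P=\tfrac t2+p\cdot\sigma,\qquad m=u\times v .$$
Since $\operatorname{tr}B=0$, $B^2=-\det B=\lambda^2$, so $b\cdot b=\lambda^2$. Real and imaginary parts give
$$u\cdot v=0,\qquad |v|^2=:y\ge0,\qquad|u|^2=\lambda^2+y,\qquad|m|^2=Y:=y(y+\lambda^2),\qquad |b|^2=\lambda^2+2y. \tag{9}$$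
As $b\times\bar b=-2im$, we get
$$BB^*=|b|^2+2m\cdot\sigma,\qquad B^*B=|b|^2-2m\cdot\sigma,\qquad[B^*,B]=-4m\cdot\sigma,\qquad p=c+4m. \tag{10}$$
Thus $y=\frac14(\operatorname{tr}B^*B-2\lambda^2)$. We define $\gamma,k,e,G,L,N,F$ for any state by the formulas of (8) with $B$ for $B_0$. Since $m\perp u,v$,
$$\gamma=\tfrac12\operatorname{tr}(CB)=c\cdot b=p\cdot b=\tfrac12\operatorname{tr}(PB),\qquad\alpha=c\cdot u,\quad\beta=c\cdot v. \tag{11}$$
From $\operatorname{tr}(CBB^*)=t|b|^2+4c\cdot m$ we get $4k=2ty+4c\cdot m-\det C$. Finally $G(y)=2Y-\frac t2y+k$.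

A count shows what to hope for. For fixed $\lambda,t$ the pairs $(u,v)$ have $6-2=4$ parameters and $c$ has $3$. Removing the three rotations (unitary equivalence) leaves $4$. If $\alpha,\beta,k$ are conserved, the motion takes place on a curve. The count is only a guide; the next two lemmas do not use it.

**Lemma 2.** For every state, with $X:=c\cdot m+2Y$,
$$\det C=4(X-G(y)),\qquad\det P=-4(X+G(y)),\qquad X^2=F(y), \tag{12}$$
$$4k=\operatorname{tr}(PB^*B)-\det P-t\lambda^2=2ty-4p\cdot m-\det P. \tag{13}$$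

**Step 1: the determinants.** The first formula in (12) is the definition of $k$: $4(X-G)=4c\cdot m+2ty-4k=\det C$. Next, $\det P=\frac{t^2}4-|c+4m|^2=\det C-8c\cdot m-16Y=\det C-8X=-4(X+G)$.

**Step 2: express $k$ through $P$.** Since $p\cdot m=c\cdot m+4Y$,
$$2ty-4p\cdot m-\det P=2ty-4c\cdot m-16Y-\det C+8c\cdot m+16Y=2ty+4c\cdot m-\det C=4k .$$
And $\operatorname{tr}(PB^*B)=t|b|^2-4p\cdot m=t\lambda^2+2ty-4p\cdot m$ by (10), which gives (13).

**Step 3: eliminate $c\cdot m$ to get a curve.** If $y>0$, then $u,v,m$ are orthogonal and nonzero, so $|c|^2=\frac{\alpha^2}{\lambda^2+y}+\frac{\beta^2}y+\frac{(c\cdot m)^2}Y$, hence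
$$|c|^2Y=\alpha^2y+\beta^2(y+\lambda^2)+(c\cdot m)^2 .$$
If $y=0$, then $v=m=0$, $\beta=0$, $Y=0$, and both sides are $0$. Also $\det C=\frac{t^2}4-|c|^2$ turns the formula for $4k$ into $|c|^2+4c\cdot m=\frac{t^2}4+4k-2ty$. Therefore
$$X^2=(c\cdot m)^2+4Y\,c\cdot m+4Y^2=Y\big(\tfrac{t^2}4+4k-2ty\big)+4Y^2-|\gamma|^2y-\lambda^2\beta^2 .$$
Subtract $G^2=4Y^2+\frac{t^2y^2}4+k^2-2tyY+4kY-tky$ and use $Y-y^2=\lambda^2y$:
$$X^2-G^2=\tfrac{t^2}4\lambda^2y+tky-|\gamma|^2y-(\lambda^2\beta^2+k^2)=Ly-N.\qquad\square$$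

**Definition.** If $P>0$, the *successor* of $(B,C)$ is $(B',C')=(P^{-1/2}BP^{1/2},\,P)$. If $C>0$, the *inverse step* leads from $(B,C)$ to $(B_{-1},C_{-1})$ with $B_{-1}=C^{1/2}BC^{-1/2}$, $C_{-1}=C+[B_{-1}^*,B_{-1}]$.

The "$P$" of $(B_{-1},C_{-1})$ is $C$, so its successor is $(B,C)$. Conversely the inverse step undoes the successor. The inverse step is exactly the construction of Lemma 1. In our family, $P^{-1/2}B(\rho)P^{1/2}$ has off-diagonal entries $\sqrt{\frac52-\rho}$ and $1/\sqrt{\frac52-\rho}$, which is $B(\varphi(\rho))$ with the two basis vectors exchanged, and $P=\operatorname{diag}(\rho,\frac52-\rho)$ is $C(\varphi(\rho))$ with the same exchange.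

*States describe models.* Let $T$ be a normalized rank-two model whose $A_n$ are invertible. Put $C_0=C$, $P_n=A_n^*A_n$, $C_{n+1}=[B_{n+1}^*,B_{n+1}]+P_{n+1}=A_nA_n^*$. In the polar decomposition $A_n=U_nP_n^{1/2}$ the map $U_n$ is unitary. The last two lines of (6) say $U_n^*B_{n+1}U_n=P_n^{-1/2}B_nP_n^{1/2}$ and $U_n^*C_{n+1}U_n=P_n$. So after identifying $H_{n+1}$ with $H_n$ through $U_n$, $(B_{n+1},C_{n+1})$ is the successor of $(B_n,C_n)$. All quantities used below ($y,\gamma,k$, determinants, $X=\frac18(\det C-\det P)$) are unitarily invariant, so these identifications do no harm.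

**Lemma 3.** A state with $P>0$ and its successor have the same $\lambda,t,\gamma,k$, hence the same $e,G,L,N,F$. With $D=\det P$, the coordinates $y,y'$ of the two satisfy
$$y+y'=\frac LD-\frac e2. \tag{14}$$

**Step 1: conservation.** $B'$ is similar to $B$ and $\operatorname{tr}C'=\operatorname{tr}P=t$, so $\lambda,t$ are conserved. By (11), $2\gamma'=\operatorname{tr}(PB')=\operatorname{tr}(PB)=2\gamma$. Finally $\operatorname{tr}(C'B'B'^*)=\operatorname{tr}(P^{1/2}BPB^*P^{-1/2})=\operatorname{tr}(BPB^*)=\operatorname{tr}(PB^*B)$, so by (13) $4k'=\operatorname{tr}(PB^*B)-\det P-t\lambda^2=4k$.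

**Step 2: the sum $y+y'$.** The point is that $\operatorname{tr}B'^*B'$ contains no square roots. Since $P^{-1}=D^{-1}(\frac t2-p\cdot\sigma)$,
$$2|b'|^2=\operatorname{tr}B'^*B'=\operatorname{tr}(P^{-1}BPB^*)=D^{-1}\operatorname{tr}\big((\tfrac t2-p\cdot\sigma)B(\tfrac t2+p\cdot\sigma)B^*\big).$$
The four terms of the last trace are as follows: $\frac{t^2}4\operatorname{tr}BB^*=\frac{t^2}2|b|^2$; $\frac t2\operatorname{tr}(p\cdot\sigma\,B^*B)=-2t\,p\cdot m$; $-\frac t2\operatorname{tr}(p\cdot\sigma\,BB^*)=-2t\,p\cdot m$; and, from $(p\cdot\sigma)(b\cdot\sigma)(p\cdot\sigma)=2(p\cdot b)\,p\cdot\sigma-|p|^2\,b\cdot\sigma$, the term $-\operatorname{tr}(p\cdot\sigma\,B\,p\cdot\sigma\,B^*)=-4|\gamma|^2+2|p|^2|b|^2$. Adding $2|b|^2D=2|b|^2(\frac{t^2}4-|p|^2)$ cancels $|p|^2|b|^2$: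
$$D\big(2|b'|^2+2|b|^2\big)=t^2(\lambda^2+2y)-4t\,p\cdot m-4|\gamma|^2 .$$
By (13), $4p\cdot m=2ty-4k-D$, so the right side is $t^2\lambda^2+4tk-4|\gamma|^2+tD=4L+tD$. The left side is $D(4\lambda^2+4(y+y'))$. So $y+y'=\frac LD+\frac t4-\lambda^2=\frac LD-\frac e2$. $\square$

## 6. One step as a map of the curve $X^2=F(y)$

Fix the constants of some state. Let
$$\Gamma=\{(y,X)\in\mathbb R^2:X^2=F(y)\},\qquad\iota(y,X)=(y,-X),\qquad D^+=-4(X+G(y)),\qquad D^-=4(X-G(y))=D^+\circ\iota .$$
On $\Gamma$, since $X^2-G^2=Ly-N$,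
$$D^+D^-=16(N-Ly),\qquad D^++D^-=-8G,\qquad D^--D^+=8X. \tag{15}$$
By Lemma 2 a state with these constants gives a point of $\Gamma$ with $D^-=\det C$ and $D^+=\det P$. On $\{D^+\ne0\}$ define $\tau(y,X)=(y',X')$ by
$$y'=\frac L{D^+}-\frac e2-y,\qquad X'=\frac{D^+}4+G(y').$$
By (14) and $\det C'=\det P$, that is, $4(X'-G(y'))=D^+$, the successor of a state with $P>0$ at $q$ sits at $\tau(q)$. The reflection $\iota$ exchanges the roles of $C$ and $P$; it will turn out to be time reversal.

**Lemma 4.** $\tau$ is a homeomorphism of $\{D^+\ne0\}\subset\Gamma$ onto $\{D^-\ne0\}\subset\Gamma$, $D^-\circ\tau=D^+$, $\tau^{-1}=\iota\tau\iota$, and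
$$y'-y=\frac{F'(y)+2XG'(y)}{D^+}. \tag{16}$$
The fixed points of $\tau$ are exactly the points $(r,0)$ with $r$ a multiple root of $F$ and $G(r)\ne0$.

**Step 1: $\tau$ maps into $\Gamma$.** Put $D=D^+(y,X)$. By (15), $D^2+8G(y)D+16(N-Ly)=D^2-(D+D^-)D+DD^-=0$, that is,
$$16D\,y^2+(8eD-16L)\,y+D^2+8kD+16N=0 .$$
Regard $D$ as fixed. The sum of the two roots of this quadratic is $\frac LD-\frac e2$, so $y'$ is the other root: $D^2+8G(y')D+16(N-Ly')=0$. Hence $X'^2=\frac1{16}\big(D^2+8G(y')D\big)+G(y')^2=Ly'-N+G(y')^2=F(y')$, and $D^-(y',X')=4(X'-G(y'))=D$.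

**Step 2: invert.** Written out, $\iota\tau\iota$ sends $(y',X')$ with $D^-\ne0$ to $\big(y'',-\frac{D^-}4-G(y'')\big)$, $y''=\frac L{D^-}-\frac e2-y'$. If $(y',X')=\tau(y,X)$, then $D^-=D$, so $y''=y$, and the second coordinate is $-\frac D4-G(y)=X$. So $\iota\tau\iota\circ\tau=\mathrm{id}$ on $\{D^+\ne0\}$. Conjugating by $\iota$, $\tau\circ\iota\tau\iota=\mathrm{id}$ on $\{D^-\ne0\}$. Both maps are continuous.

**Step 3: displacement and fixed points.** Since $G'(y)=4y+e$, $y'-y=\frac LD-\frac{G'(y)}2=\frac{2L+4(X+G)G'}{2D}$, and $F'=2GG'+L$ gives (16). At a fixed point $D^-=D^-\circ\tau=D^+$, so $X=0$ and $F(y)=0$. Then (16) gives $F'(y)=0$, and $D^+=-4G(y)\ne0$. Conversely, at $(r,0)$ with $F(r)=F'(r)=0$ and $G(r)\ne0$, (16) gives $y'=r$, and $X'=-G(r)+G(r)=0$. $\square$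

If a state at $q$ has $C>0$, the inverse step yields a state whose successor sits at $q$; so the new state sits at $\tau^{-1}(q)$, and $\det C_{-1}=D^-(\tau^{-1}q)$.

**The family on its curve.** Here $X=\frac18(\det C-\det P)=\frac18(\rho^{-1}-\rho)(\frac52-\rho-\rho^{-1})$ and $y=\frac14(\rho+\rho^{-1}-2)$. The curve is $X^2=4y(y+1)(y-\frac18)^2$. The values $\frac12<\rho<2$ run once around the loop over $0\le y<\frac18$. Both $\rho=\frac12$ and $\rho=2$ give the double point $(\frac18,0)$, a fixed point. The values $\rho<\frac12$ give the branch $y>\frac18$, $X<0$, and the values $\rho>2$ the branch $y>\frac18$, $X>0$. On the lower branch, forward orbits run into the double point and backward orbits run away from it.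

A model gives a forward orbit along which $D^+>0$ forever. One is tempted to apply $\iota$ and conclude that $D^->0$ along the backward orbit. That would be correct for the orbit of $\iota q$, not for the orbit of $q$. On a closed oval, which $\iota$ maps to itself, the argument can be saved. On the unbounded part $y\ge R$, $\iota$ exchanges the upper and the lower branch, and there it fails. We start with that part.

## 7. The unbounded part $y\ge R$

Let $\mathcal E=\{(y,X)\in\Gamma:y\ge R\}$. As $F>0$ on $(R,\infty)$, the function $s=\operatorname{sgn}(X)(y-R)$ is a homeomorphism $\mathcal E\to\mathbb R$, and $s\circ\iota=-s$. We write conditions on points of $\mathcal E$ in terms of $s$.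

**Lemma 5.** Suppose some $q\in\mathcal E$ has $D^+(q)>0$ and $D^-(q)>0$. Then $L>0$, and there is $s_*>0$ with $\{D^+>0\}\cap\mathcal E=\{s<s_*\}$ and $\{D^->0\}\cap\mathcal E=\{s>-s_*\}$. Furthermore:

(a) If $R$ is a simple root, $D^+>0$ cannot hold along the whole forward $\tau$-orbit of $q$.

(b) If $R$ is multiple and $s(q)>0$, the same holds.

(c) If $R$ is multiple and $s(q)<0$, then $\tau^n(q)$ stays in $\{-s_*<s<0\}$ for all $n\ge0$, with $s$ increasing to $0$. Moreover there is $j\ge1$ such that $D^->0$ at $q,\tau^{-1}q,\dots,\tau^{-(j-1)}q$ and $D^-\le0$ at $\tau^{-j}q$.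

**Step 1: locate the sign changes of $D^\pm$.** As $s\to+\infty$, $X$ and $G$ tend to $+\infty$, so $D^+\to-\infty$. Since $D^+(q)>0$, $D^+$ has a zero on $\mathcal E$. At a zero, (15) gives $N=Ly$. If $L=0$, then $N=0$ and $D^+D^-\equiv0$ on $\Gamma$, contrary to $D^\pm(q)>0$. So $L\ne0$, and the zero is the single point $z=(y_*,-G(y_*))$, $y_*=N/L$. With $s_*:=s(z)$ we have $D^+<0$ for $s>s_*$. As $D^+(q)>0$, $q$ lies in $\{s<s_*\}$ and $D^+>0$ there. By reflection $D^->0$ iff $s>-s_*$. The point $q$ satisfies both, so $-s_*<s(q)<s_*$ and $s_*>0$; thus $s_*=y_*-R$. At $s=0$ both $D^\pm$ are positive, so $N-LR>0=N-Ly_*$, hence $L(y_*-R)>0$ and $L>0$.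

(For the family, $y_*=\frac9{64}\big/\frac58=\frac9{40}$, which is the value of $y$ at $\rho=\frac25$, and $s_*=\frac1{10}$.)

**Step 2: behavior of $\tau$ near $z$.** As $s\uparrow s_*$, $D^+\downarrow0$ while $y\to y_*$, so $y'\to+\infty$ because $L>0$, and $X'=\frac{D^+}4+G(y')\to+\infty$. So $\tau$ eventually takes values in $\mathcal E$, and
$$s\circ\tau\to+\infty\qquad(s\uparrow s_*). \tag{17}$$

**Step 3: an escape argument, used twice.** *Let $I=(a,s_*)$ with $-\infty\le a<s_*$, let $h:I\to(a,\infty)$ be continuous without fixed points, and let $h(s)\to\infty$ as $s\uparrow s_*$. Then $h(s)>s$ on $I$, and no $h$-orbit stays in $I$ forever.* Indeed $h(s)-s$ has no zero and is positive near $s_*$. An orbit $(s_n)$ in $I$ would increase to a limit $s_\infty\in(a,s_*]$. If $s_\infty<s_*$, then $h(s_\infty)=s_\infty$, impossible. If $s_\infty=s_*$, then $s_{n+1}=h(s_n)\to\infty$, impossible.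

**Step 4: proof of (a).** If $R$ is simple, $F<0$ just to the left of $R$, so $\mathcal E$ is open and closed in $\Gamma$. The set $\tau(\{s<s_*\})$ is connected and meets $\mathcal E$ by (17), so it lies in $\mathcal E$. Thus $\tau$ induces a continuous $h:(-\infty,s_*)\to\mathbb R$. By Lemma 4 it has no fixed points: a fixed point $(r,0)\in\mathcal E$ needs a multiple root $r\ge R$, but $R$ is the largest root and simple. Step 3 with $a=-\infty$ shows that the orbit of $q$ leaves $\{s<s_*\}$, so $D^+>0$ fails at some time.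

**Step 5: proof of (b).** Now let $R$ be multiple and $o=(R,0)$, so $s(o)=0$. Since $0<s_*$, $D^+(o)=-4G(R)>0$, so $o$ is a fixed point. The rays $\mathcal E_u=\{s>0\}$ and $\mathcal E_l=\{s<0\}$ are open in $\Gamma$, and $o$ is the only point that taking closure adds to either. So both are open and closed in $\Gamma\setminus\{o\}$. They contain no fixed points, as no root of $F$ exceeds $R$. Since $\tau$ is injective and fixes $o$, $\tau(\{0<s<s_*\})$ is a connected subset of $\Gamma\setminus\{o\}$. By (17) it meets $\mathcal E_u$, so it lies in $\mathcal E_u$. Step 3 with $a=0$ gives (b), and also that $\tau$ strictly increases $s$ on $\{0<s<s_*\}$.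

**Step 6: proof of (c), by time reversal.** Since $\tau^{-1}=\iota\tau\iota$, Step 5 and (17) say: $\tau^{-1}$ maps $\{-s_*<s<0\}$ into $\mathcal E_l$, strictly decreases $s$ there, and $s\circ\tau^{-1}\to-\infty$ as $s\downarrow-s_*$. In particular, for $q_1$ with $-s_*<s(q_1)<0$ we have $\tau^{-1}q_1\in\mathcal E_l$ and $\tau(\tau^{-1}q_1)=q_1\in\mathcal E_l$. So $\tau(\mathcal E_l)$ meets $\mathcal E_l$. Here $\tau$ is defined on all of $\mathcal E_l$, as $D^+>0$ for $s<s_*$. Being connected in $\Gamma\setminus\{o\}$, $\tau(\mathcal E_l)$ lies in $\mathcal E_l$. The induced continuous map $h:(-\infty,0)\to(-\infty,0)$ has no fixed point and satisfies $h(s)>s$ at $s=s(\tau^{-1}q_1)$, hence everywhere.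

Let $s(q)<0$; then $s(q)\in(-s_*,0)$. The forward orbit increases inside $(-s_*,0)$. A limit in $(-s_*,0)$ would be a fixed point of $h$, so the limit is $0$. If the backward orbit stayed in $(-s_*,0)$ forever, it would decrease to a limit. A limit inside $(-s_*,0)$ would be fixed, impossible. The limit $-s_*$ is impossible because then the next terms would tend to $-\infty$. So there is a first $j\ge1$ with $s(\tau^{-j}q)\le-s_*$, that is, $D^-\le0$ at $\tau^{-j}q$, and $D^->0$ at the points before. $\square$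

## 8. Models with a block of size less than two

**Lemma 6.** (i) If $(B,C)$ is a state with $P\ge0$ singular and $\operatorname{ran}P$ is $B$-invariant, then $L=N=0$. (ii) If $(B,C)$ is a state with $C\ge0$ singular and $\ker C$ is $B$-invariant, then $L=0$.

*Proof.* The singular matrix has trace $t>0$, so it is $t\,\langle\cdot,f\rangle f$ with a unit vector $f$. As $B^2=\lambda^2$, the eigenvalues of $B$ and $B^*$ are $\pm\lambda$, real.

(i) $Bf=-\mu f$ with $\mu=\pm\lambda$. By (11), $2\gamma=\operatorname{tr}(PB)=t\langle Bf,f\rangle=-t\mu$, so $\gamma=-t\mu/2$ is real and $\beta=0$. By (13), $4k=t\|Bf\|^2-t\lambda^2=0$. So $L=\frac{t^2\lambda^2}4-\frac{t^2\lambda^2}4=0$ and $N=0$.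

(ii) $\{f\}^\perp=\ker C$ is $B$-invariant, so $B^*f=-\mu f$ with $\mu=\pm\lambda$. Then $2\gamma=\operatorname{tr}(CB)=\langle f,B^*f\rangle t=-t\mu$, $4k=\operatorname{tr}(CBB^*)-t\lambda^2=t\|B^*f\|^2-t\lambda^2=0$, and $L=0$ as before. $\square$

Let $T$ be a normalized rank-two model. Since the $A_n$ are onto, the dimensions of the $H_n$ do not increase. Suppose $\dim H_{n+1}<2$ for some $n\ge0$, and take the first such $n$.

**Step 1: the drop occurs at $n=0$, and $\dim H_1=1$.** We have $\dim H_0=\dots=\dim H_n=2$, so $A_0,\dots,A_{n-1}$ are invertible. The states $0,\dots,n$ are successors of each other and share their constants. The matrix $P_n=A_n^*A_n\ge0$ is singular, and $\operatorname{ran}P_n=\operatorname{ran}A_n^*$ is $B_n$-invariant because $B_nA_n^*=A_n^*B_{n+1}$. Lemma 6(i) gives $L=N=0$. If $n\ge1$, look at state $n-1$: $D^+=\det P_{n-1}>0$ and $D^-=\det C_{n-1}>0$, since $C_{n-1}=C>0$ if $n=1$ and $C_{n-1}=A_{n-2}A_{n-2}^*>0$ otherwise. But (15) says $D^+D^-=16(N-Ly)=0$, a contradiction.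 So $n=0$. As $\operatorname{tr}P_0=t>0$, $A_0\ne0$ and $\dim H_1=1$. In particular, a model has either $\dim H_1=1$ or $\dim H_n=2$ for all $n$.

**Step 2: write $T$ explicitly.** Choose unit vectors $f\in\operatorname{ran}P_0$, $g\in\ker P_0$. Then $B_0f=-\mu f$ and, the trace being zero, $B_0g=xf+\mu g$, with $\mu=\pm\lambda$. The range of $A_0^*$ is spanned by $f$, so $A_0^*B_1=B_0A_0^*$ gives $B_1=-\mu$. Also $A_0A_0^*=t$, because $P_0=A_0^*A_0$ has nonzero eigenvalue $t$. Inductively, for $n\ge1$, let $\dim H_n=1$, $B_n=-\mu$, $A_{n-1}A_{n-1}^*=t$. Then (6) gives $A_n^*A_n=t$, so $A_n\ne0$, $\dim H_{n+1}=1$, $A_nA_n^*=t$, and $A_n^*B_{n+1}=B_nA_n^*$ gives $B_{n+1}=-\mu$. With unit vectors $h_1=A_0f/\sqrt t$, $h_{n+1}=A_nh_n/\sqrt t$,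
$$Tf=-\mu f+\sqrt t\,h_1,\qquad Th_n=-\mu h_n+\sqrt t\,h_{n+1},\qquad Tg=xf+\mu g .$$

**Step 3: use $C>0$ to bound $x$.** In the basis $(f,g)$, $B_0=\begin{pmatrix}-\mu&x\\0&\mu\end{pmatrix}$ gives
$$[B_0^*,B_0]=\begin{pmatrix}-|x|^2&-2\mu x\\-2\mu\bar x&|x|^2\end{pmatrix},\qquad C=\begin{pmatrix}t-|x|^2&-2\mu x\\-2\mu\bar x&|x|^2\end{pmatrix}.$$
So $\det C=|x|^2(t-|x|^2-4\lambda^2)>0$, and hence $0<|x|^2<t-4\lambda^2$.

**Step 4: exhibit a normal extension.** On $\ell^2(\mathbb Z)\oplus\mathbb C$, with basis $(\delta_n)$ of $\ell^2(\mathbb Z)$ and bilateral shift $U\delta_n=\delta_{n+1}$, let $Z_0=(-\mu+\sqrt t\,U)\oplus\mu$; it is normal. We need a vector to play $g$. Put $\xi=\sum_{j\ge1}\frac x{\sqrt t}\big(\frac{2\mu}{\sqrt t}\big)^{j-1}\delta_{-j}$ (with $0^0=1$). Then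
$$\sqrt t\,U\xi=x\delta_0+\sum_{j\ge1}x\Big(\frac{2\mu}{\sqrt t}\Big)^j\delta_{-j}=x\delta_0+2\mu\xi,\qquad\|\xi\|^2=\frac{|x|^2/t}{1-4\lambda^2/t}=\frac{|x|^2}{t-4\lambda^2}<1 .$$
The unit vector $\tilde g=\xi\oplus\sqrt{1-\|\xi\|^2}$ is orthogonal to $\delta_0,\delta_1,\dots$, and $Z_0\tilde g=(-\mu\xi+2\mu\xi+x\delta_0)\oplus\mu\sqrt{1-\|\xi\|^2}=x\delta_0+\mu\tilde g$. So $f\mapsto\delta_0$, $h_n\mapsto\delta_n$, $g\mapsto\tilde g$ identifies $T$ with the restriction of $Z_0$ to an invariant subspace. Hence $T$ is subnormal, which proves the first alternative of Theorem 2.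

Note that $y_0>R$ does not occur here. Since $L=N=0$ we have $k=0$ and $F=G^2$ with $G=2y(y+\lambda^2-\frac t4)$, so $R=\frac t4-\lambda^2$, while $y_0=\frac14|x|^2<R$ by Step 3.

## 9. Models with all blocks of size two

Let $\dim H_n=2$ for all $n$. The $A_n$ are invertible, so all states $(B_n,C_n)$, $n\ge0$, have $C_n>0$ and $P_n>0$. Their points $q_n=(y_n,X_n)=\tau^n(q_0)$ satisfy $D^\pm(q_n)>0$ and $y_n\ge0$.

**Lemma 7.** Suppose $D^->0$ at $\tau^{-j}q_0$ for all $j\ge0$, and the $y$-coordinates of these points are bounded. Then $T$ is subnormal.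

*Proof.* By the end of Section 6 and induction, all inverse steps from $(B_0,C_0)$ are defined: $\det C_{-j}=D^-(\tau^{-j}q_0)>0$ means $C_{-j}>0$. Let $A_{-j-1}=C_{-j}^{1/2}$ $(j\ge0)$. For $n<0$ the definition of the inverse step gives $[B_n^*,B_n]+A_n^*A_n=[B_n^*,B_n]+C_{n+1}=C_n=A_{n-1}A_{n-1}^*$ and $A_n^*B_{n+1}=C_{n+1}^{1/2}B_{n+1}=B_nC_{n+1}^{1/2}=B_nA_n^*$. For $n=0$ we have $[B_0^*,B_0]+A_0^*A_0=C_0=A_{-1}A_{-1}^*$. The remaining identities are (6). For $n<0$, $\|A_n\|^2\le\operatorname{tr}C_{n+1}=t$ and $\|B_n\|^2\le\operatorname{tr}B_n^*B_n=2(\lambda^2+2y_n)$, where $y_n$ is the $y$-coordinate of $\tau^nq_0$. So the two-sided lower bidiagonal operator on $\bigoplus_{n\in\mathbb Z}H_n$ is bounded. By (1) it is normal, and $T$ is its restriction to the invariant subspace $\bigoplus_{n\ge0}H_n$. $\square$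

### 9.1. If $y_0\le R$, then $T$ is subnormal

**Step 1: $y_0$ is a multiple root of $F$.** Then $X_0=0$, and $G(y_0)\ne0$ since $D^+(q_0)>0$. So $q_0$ is fixed by $\tau$, and Lemma 7 applies to the constant backward orbit.

**Step 2: exclude $y_0=R$ with $R$ simple.** Then $q_0\in\mathcal E$, $D^\pm(q_0)>0$, and $D^+>0$ along the whole forward orbit, contrary to Lemma 5(a).

**Step 3: in the remaining case, find an oval through $q_0$.** Let $y_0<R$ be no multiple root. We have $y_0\ge0\ge r_0$. If $y_0=r_0$, then $y_0=r_0=0$ is a simple root, $X_0=0$, and $F'(0)<0$ because $F>0$ to the left. Then (16) gives $y_1<0$, impossible. So $r_0<y_0<R$, and $F(y_0)=X_0^2\ge0$. If $F$ had only two real roots counted with multiplicity, these would be $r_0$ and $R$, both simple, and $F<0$ on $(r_0,R)$, a contradiction. Non-real roots come in pairs, so all four roots are real: $F=4\prod_{i=0}^3(y-r_i)$ with $r_0\le r_1\le r_2\le r_3=R$. As $F<0$ on $(r_0,r_1)$ and on $(r_2,r_3)$, $y_0\in[r_1,r_2]$. If $r_1=r_2$,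 then $y_0$ would be a multiple root; so $r_1<r_2$. Since $F>0$ on $(r_1,r_2)$,
$$\Lambda=\{(y,X)\in\Gamma:r_1\le y\le r_2\}$$
is a Jordan curve, that is, a homeomorphic image of the circle, with $\iota\Lambda=\Lambda$ and $q_0\in\Lambda$.

**Step 4: show $D^\pm>0$ on $\Lambda$.** One sign change on a closed curve is impossible, and $D^+$ has at most one zero. In detail: if $L=0$, then $D^+D^-=16N$ is constant and positive at $q_0$, so $D^+$ has no zero on $\Lambda$. If $L\ne0$, the only possible zero is $z=(y_*,-G(y_*))$, $y_*=N/L$. Suppose $z\in\Lambda$.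

If $X(z)\ne0$, then $F(y_*)>0$, so $r_1<y_*<r_2$ and $y$ is a local coordinate of $\Lambda$ at $z$. Also $D^-(z)=8X(z)\ne0$, and $D^+=16(N-Ly)/D^-$ changes sign at $z$. If $X(z)=0$, then $G(y_*)=F(y_*)=0$ and $F'(y_*)=2G(y_*)G'(y_*)+L=L\ne0$. So $y_*$ is a simple root, equal to $r_1$ or $r_2$. By the implicit function theorem $X$ is a local coordinate of $\Lambda$ at $z$ with $y-y_*=O(X^2)$. Hence $G(y)=O(X^2)$, and $D^+=-4X+O(X^2)$ changes sign at $z$. In both cases $D^+$ takes both signs on $\Lambda\setminus\{z\}$. But this set is connected and $D^+$ has no zero on it, a contradiction.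

So $D^+$ has no zero on $\Lambda$, and $D^+>0$ there because $D^+(q_0)>0$. Since $\iota\Lambda=\Lambda$, also $D^->0$ on $\Lambda$.

**Step 5: show $\tau^{-1}\Lambda\subset\Lambda$.** By Step 4, $\tau^{-1}$ is defined on $\Lambda$, and $J=\tau^{-1}(\Lambda)\subset\Gamma$ is a Jordan curve. Suppose $\max_Jy>R$. Near a point of $J$ where the maximum is attained, $F>0$, so $y$ is an injective coordinate on $\Gamma$. Along a small open arc of $J$ around this point, $y$ is then a continuous injective function on an interval, hence strictly monotone, and has no interior maximum: a contradiction. Since $F>0$ on $(-\infty,r_0)$, the same argument gives $\min_Jy\ge r_0$. So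
$$J\subset\Gamma\cap\{r_0\le y\le R\}=\Lambda\cup\{(r_0,0),(R,0)\}.$$
Each of the two extra points either belongs to $\Lambda$ or is isolated in this set. A connected set with more than one point contains no isolated point of the ambient set, so $J\subset\Lambda$.

Hence the backward orbit of $q_0$ stays in $\Lambda$, where $D^->0$ and $y$ is bounded. By Lemma 7, $T$ is subnormal.

### 9.2. If $y_0>R$, then $T$ is not subnormal

**Step 1: position of $q_0$.** Now $q_0\in\mathcal E$, $D^\pm(q_0)>0$, and $D^+>0$ along the forward orbit. By Lemma 5(a), $R$ is a multiple root. By (b), and since $s(q_0)\ne0$, we have $s(q_0)<0$, that is, $X_0<0$. By (15), $\det C-\det P_0=8X_0<0$, so $\det P_0>\det C$. Also $L>0$ by Lemma 5.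

**Step 2: run Lemma 1 into a contradiction.** Let $j$ be as in Lemma 5(c). The inverse steps produce $C_0,C_{-1},\dots,C_{-(j-1)}>0$, while $\det C_{-j}\le0$. Suppose $T$ is subnormal. Lemma 1 gives a subnormal $\hat T$ with self-commutator $C_{-1}\oplus0$. If $j>1$, then $C_{-1}>0$ and $A_{-1}=C^{1/2}$ is onto, so $\hat T$ is again a subnormal rank-two Putinar model, and Lemma 1 applies again. After $j$ applications, $C_{-j}\ge0$ and $\ker C_{-j}$ is invariant under $B_{-j}$. With $\det C_{-j}\le0$ it follows that $C_{-j}$ is singular. The state $(B_{-j},C_{-j})$ has $P=C_{-(j-1)}>0$, so by Lemma 3 it has the same $L$ as $(B_0,C_0)$. Lemma 6(ii) gives $L=0$, contradicting $L>0$. So $T$ is not subnormal.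

### 9.3. Every admissible pair $(B_0,C)$ generates a non-subnormal model

Let $(B_0,C)$ be as in the last part of Theorem 2. Its point $q_0$ has $y_0>R$, $D^-(q_0)=\det C>0$, $D^+(q_0)=\det P_0>0$, and $8X_0=\det C-\det P_0<0$. So $q_0\in\mathcal E$ with $s(q_0)<0$, and $R$ is multiple.

**Step 1: the forward recursion never stops.** By Lemma 5(c), $\tau^n(q_0)$ stays in $\{-s_*<s<0\}$, where $D^+>0$. Inductively, the state $(B_n,C_n)$ has $\det P_n=D^+(q_n)>0$ and $\operatorname{tr}P_n=t>0$, so $P_n>0$ and its successor $(B_{n+1},C_{n+1})=(P_n^{-1/2}B_nP_n^{1/2},P_n)$ is defined, sitting at $q_{n+1}=\tau(q_n)$.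

**Step 2: this is a model.** Put $A_n=P_n^{1/2}$. Then $[B_{n+1}^*,B_{n+1}]+A_{n+1}^*A_{n+1}=C_{n+1}=P_n=A_nA_n^*$ and $A_n^*B_{n+1}=B_nP_n^{1/2}=B_nA_n^*$, so (6) holds, and $[B_0^*,B_0]+A_0^*A_0=C>0$ has rank two. The $A_n$ are invertible with $\|A_n\|^2\le t$. By Lemma 5(c), $s(q_n)$ increases to $0$, so $y_n$ decreases to $R$, and $\|B_n\|^2\le2(\lambda^2+2y_n)\le2(\lambda^2+2y_0)$. All blocks are uniformly bounded.

**Step 3: not subnormal.** The model has all blocks of size two and $y_0>R$, so 9.2 applies.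

Finally, if $F$ has no multiple root, then $y_0>R$ is impossible by 9.2 (and by Section 8 when $\dim H_1=1$), so the model is subnormal. This completes the proof of Theorem 2. $\blacksquare$
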